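# Foregger's conjecture on permanents of nearly decomposable doubly stochastic matrices

## Two positive entries in every line

An $n\times n$ matrix with non-negative entries is doubly stochastic if every row sum and every column sum is $1$. Throughout, $n\ge 2$, and a *line* of a matrix is a row or a column. The permanent of $A=(a_{ij})$ is
$$\operatorname{per}(A)=\sum_{\sigma\in S_n}\prod_{i=1}^n a_{i\sigma(i)} .$$
It does not change when rows or columns are permuted. We ask how small it can be for certain sparse doubly stochastic matrices.

It helps to draw the matrix. The graph of $A$ is the bipartite graph with one vertex for each row, one for each column, and an edge for each positive entry; the edge $e$ carries the weight $a_e$. A perfect matching (PM) of this graph is a choice of $n$ positive entries, one in each line, so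
$$\operatorname{per}A=\sum_{M\ \mathrm{PM}}\ \prod_{e\in M}a_e .$$

We begin with a case that can be done completely by hand.

**Special case.** Let $A$ be doubly stochastic with exactly two positive entries in every line, and suppose its graph is connected. Then $\operatorname{per}A\ge 2^{-(n-1)}$, with equality iff $A=(I_n+P)/2$ up to row and column permutations, where $P$ is the permutation matrix of an $n$-cycle.

**Proof.** The graph is simple, connected and $2$-regular on $2n\ge4$ vertices, so it is a $2n$-cycle. Name its vertices in cyclic order $u_1v_1u_2v_2\cdots u_nv_n$, the $u_i$ being rows and the $v_i$ columns. Let $t$ be the weight of $u_1v_1$, so $0<t<1$. The column sum at $v_1$ gives weight $1-t$ to $u_2v_1$, the row sum at $u_2$ gives weight $t$ to $u_2v_2$, and so on around the cycle. Hence, in this numbering, $A=tI_n+(1-t)P$. A cycle of even length has exactly two PMs, its two classes of alternate edges, so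
$$\operatorname{per}A=t^n+(1-t)^n .\tag{1}$$
Since $s\mapsto s^n$ is strictly convex on $[0,1]$ for $n\ge2$, the right side is at least $2\cdot 2^{-n}$, with equality iff $t=\frac12$. $\square$

For $n=2$ this covers every doubly stochastic matrix without zero entries, namely $\begin{pmatrix}t&1-t\\1-t&t\end{pmatrix}$.

What made this easy? There was one free parameter and there were two perfect matchings. Both features disappear as soon as some line has three positive entries. Here is a family to keep in mind. For $k\ge2$ let $n=k+1$, index rows $u_0,\dots,u_k$ and columns $v_0,\dots,v_k$, and put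
$$a_{00}=0,\qquad a_{0i}=a_{i0}=\tfrac1k,\qquad a_{ii}=1-\tfrac1k\quad(1\le i\le k),$$
with all other entries $0$. Call this matrix $B_k$. It is doubly stochastic: row $0$ sums to $k\cdot\frac1k$, and row $i$ to $\frac1k+1-\frac1k$; the matrix is symmetric. In a PM, if $u_0$ is matched to $v_i$, then $u_i$, whose only neighbours are $v_0$ and $v_i$, must take $v_0$, and every other $u_j$ must take $v_j$. So there are $k$ PMs, and
$$\operatorname{per}B_k=k\cdot\frac1{k^2}\Big(1-\frac1k\Big)^{k-1}=\frac{(k-1)^{k-1}}{k^k}.\tag{2}$$
For $k=3$ this is $\frac4{27}$, larger than $2^{-3}=\frac18$. Meanwhile the $3\times3$ matrix $J_3/3$ with all entries $\frac13$ has permanent $6/27=\frac29<\frac14=2^{-2}$. So the bound fails for some matrices with many positive entries. The right class must include the cycles and $B_k$ and exclude $J_3/3$.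

## Full and near indecomposability in terms of graphs

**Definition.** A non-negative $n\times n$ matrix is *partly decomposable* if it contains an $s\times(n-s)$ zero submatrix for some $1\le s\le n-1$, and *fully indecomposable* otherwise. A fully indecomposable matrix is *nearly decomposable* if replacing any one of its positive entries by $0$ yields a partly decomposable matrix.

For instance $I_2$ is partly decomposable: it has a $1\times1$ zero submatrix. The matrix $J_3/3$ is fully indecomposable but not nearly decomposable: after one entry is deleted, each row still has at least $2$ positive entries and any two rows together meet all three columns, so there is no $1\times 2$ or $2\times1$ zero submatrix.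

A set $S$ of $s$ rows vanishes on some $n-s$ columns exactly when $S$ has at most $s$ neighbouring columns. So full indecomposability says that each proper nonempty set of rows has more neighbours than elements. We shall soon contract vertices, which creates parallel edges, so we set this up for multigraphs at once.

**Definition.** Let $G$ be a finite bipartite multigraph (parallel edges allowed) with vertex classes $V_R$ (rows) and $V_C$ (columns), $|V_R|=|V_C|=n\ge2$. Write $N(S)$ for the set of neighbours of $S$ and $\delta(v)$ for the set of edges at $v$. $G$ is *elementary* if $|N(S)|\ge|S|+1$ for all $\emptyset\ne S\subsetneq V_R$. An edge $e$ is *removable* if $G-e$ (same vertices) is elementary, and $R(G)$ is the set of removable edges.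

Thus a matrix is fully indecomposable iff its graph is elementary, and nearly decomposable iff moreover $R(G)=\emptyset$. In an elementary graph, an edge with a parallel copy is always removable, because deleting it changes no set $N(S)$.

**Lemma 1.** $G$ is elementary iff $G$ is connected and every edge of $G$ lies in a PM.

**Proof.** Suppose $G$ is elementary and let $e$ be an edge from $r\in V_R$ to $c\in V_C$. For $\emptyset\ne S\subseteq V_R\setminus\{r\}$ we have $|N(S)\setminus\{c\}|\ge|S|$, so by Hall's theorem $G-r-c$ has a PM; with $e$ it becomes a PM of $G$. Edges exist, so PMs exist, and therefore every component $K$ has equally many rows and columns. If $K\ne G$, then $S=K\cap V_R$ is nonempty and proper, and $N(S)\subseteq K\cap V_C$ gives $|N(S)|\le|S|$, a contradiction. So $G$ is connected.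

Conversely, let $G$ be connected with every edge in a PM, and suppose $\emptyset\neq S\subsetneq V_R$ has $|N(S)|\le|S|$. Since $G$ is connected it has an edge, hence a PM, so $|N(S)|=|S|$ and every PM matches $S$ exactly onto $N(S)$. An edge joining $N(S)$ to $V_R\setminus S$ would then lie in no PM, so there is none. Hence no edge leaves $S\cup N(S)$, while $V_R\setminus S\ne\emptyset$; this contradicts connectedness. $\square$

The criterion of Lemma 1 is symmetric in rows and columns, so being elementary is too. In particular every vertex of an elementary graph has at least two distinct neighbours.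

**Example (cycles).** Let $A=(I_n+P)/2$. Its graph is a $2n$-cycle, connected with every edge in one of the two PMs, so $A$ is fully indecomposable. Deleting any entry leaves a row with one positive entry, that is, a $1\times(n-1)$ zero submatrix. So $A$ is nearly decomposable.

**Example (the matrices $B_k$).** The graph of $B_k$ is connected: $u_0$ is joined to $v_1,\dots,v_k$, each $v_i$ to $u_i$, each $u_i$ to $v_0$. The $i$-th PM contains $u_0v_i$, $u_iv_0$ and all $u_jv_j$ with $j\ne 0,i$; since $k\ge2$, these cover all edges. So $B_k$ is fully indecomposable. Every positive entry lies in a line with exactly two positive entries (column $i$ for $u_0v_i$, row $i$ for $u_iv_0$ and $u_iv_i$), so deleting it leaves a line with only one. Hence $B_k$ is nearly decomposable.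

## Three bounds

The problem comes from the thesis "Permanents of Doubly Stochastic Matrices". The conjecture (Foregger, 1980) says that among nearly decomposable doubly stochastic matrices the matrix $(I_n+P)/2$ of our special case is the unique minimizer. This is true, and the proof gives more. All logarithms are natural and $0\ln0=0$. Put $H(c)=-c\ln c-(1-c)\ln(1-c)$ and
$$\gamma(c)=\begin{cases}\ln2-H(c),&0\le c\le\frac12,\\0,&\frac12\le c\le1.\end{cases}$$

On $(0,\frac12]$ the derivative of $\ln2-H$ is $\ln\frac{c}{1-c}$, which is increasing, negative for $c<\frac12$ and zero at $\frac12$. So $\gamma$ has a nondecreasing, nonpositive derivative on $(0,1)$ and is continuous on $[0,1]$. Therefore $\gamma$ is convex, nonincreasing and $\ge0$, and $\gamma(c)=0$ iff $c\ge\frac12$. Since one of $c,1-c$ is at least $\frac12$ and $H(c)=H(1-c)$,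
$$\gamma(c)+\gamma(1-c)=\ln2-H(c)\qquad(0\le c\le1).\tag{3}$$

**Theorem 1 (Foregger's conjecture).** If $A$ is a nearly decomposable doubly stochastic $n\times n$ matrix, $n\ge2$, then $\operatorname{per}A\ge2^{-(n-1)}$, with equality iff $A=(I_n+P)/2$ up to row and column permutations.

**Theorem 2.** For $A$ as in Theorem 1 and every line $p$ of $A$,
$$\operatorname{per}A\ \ge\ 2^{-(n-1)}\exp\Big(\sum_{e\in p,\ a_e>0}\gamma(a_e)\Big).$$
In particular, if some line has $k\ge2$ positive entries, then $\operatorname{per}A\ge2^{-(n-1)}\cdot\frac{2^k(k-1)^{k-1}}{k^k}$. For every $k\ge2$ this is attained at $n=k+1$. If the support of $A$ is not, up to permutations, that of $I+P$, then $\operatorname{per}A\ge\frac{32}{27}\,2^{-(n-1)}$, which is attained for $n=4$.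

**Theorem 3.** Let $A$ be any fully indecomposable doubly stochastic $n\times n$ matrix, $n\ge2$. Let $R$ be the set of positive entries whose replacement by $0$ leaves a fully indecomposable matrix. For every line $p$,
$$\operatorname{per}A\ \ge\ 2^{-(n-1)}\exp\Big(\sum_{e\in p\setminus R,\ a_e>0}\gamma(a_e)-\sum_{e\in R\setminus p}\gamma(a_e)\Big).$$

## What counting the positive entries gives

There is a strong theorem that a sensible person would try first.

**Gurvits' theorem** (*Electron. J. Combin.* 15 (2008) R66; see also Laurent–Schrijver, *Amer. Math. Monthly* 117 (2010) 903–911). If $S$ is $n\times n$ doubly stochastic with $\lambda_i$ nonzero entries in column $i$, then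
$$\operatorname{per}S\ge\prod_{i=1}^n g(\min\{i,\lambda_i\}),\qquad g(1)=1,\quad g(k)=\Big(\frac{k-1}k\Big)^{k-1}.\tag{4}$$
Permuting columns and transposing, the same holds for columns or rows taken in any chosen order.

Since $1/g(k)=\big(1+\frac1{k-1}\big)^{k-1}$ for $k\ge2$, which increases to $e$, the sequence $g$ is decreasing and $g(k)>1/e$. The first values are $g(1)=1$, $g(2)=\frac12$, $g(3)=\frac49$. If every column has two positive entries, (4) gives $1\cdot(\frac12)^{n-1}$ at once. For $B_3$, whose column counts are $3,2,2,2$, we put the column with three entries first and again get $\frac18$.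

The method stops at the third line with three entries. Take $K_{3,3}$ with rows $u_1,u_2,u_3$ and columns $v_1,v_2,v_3$, and replace each edge $u_iv_j$ by a path $u_i\,v_{ij}\,u_{ij}\,v_j$ with edge weights $\frac13,\frac23,\frac13$. The weights sum to $1$ at each vertex, so this is a doubly stochastic matrix with $n=3+9=12$. A PM of $K_{3,3}$ lifts to a PM of the new graph: use the first and third edge of the path if $u_iv_j$ is in the PM, the middle edge if not. Since every edge of $K_{3,3}$ lies in some PMs and is missed by others, every edge of the new graph lies in a PM, and the graph is connected. By Lemma 1 it is elementary. Every edge has an end of degree $2$, so deleting it leaves a line with a single entry, and the matrix is nearly decomposable. Three columns have three entries and nine have two, and the same holds for rows. In any order, the factors at positions $1$ and $2$ are $1$ and $\frac12$; at least one line with three entries sits at a later position, with factor $\frac49$; the other nine factors are at most $\frac12$. So (4) yields at best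
$$\frac12\cdot\frac49\cdot\Big(\frac12\Big)^{9}=\frac89\cdot2^{-11},$$
less than the required $2^{-11}$. The bound (4) sees only how many entries are positive. We have to use the structure that near decomposability forces, and the sizes of the entries. We shall come back to (4), but only at the point where the structure has been used up.

## Splitting an elementary graph along a tight set

If deleting edges easily destroys the property of being elementary, then some sets $S$ should satisfy $|N(S)|\ge|S|+1$ with equality. We cut along such a set.

**Definition (splitting).** Let $G$ be elementary, $n\ge3$, and let $S\subset V_R$ satisfy $1\le|S|=s\le n-2$ and $|N(S)|=s+1$. Put $T=N(S)$, $S'=V_R\setminus S$, $T'=V_C\setminus T$, $U=S\cup T$. There are no $S$–$T'$ edges. Let $X$ be the set of $S'$–$T$ edges, called *crossing*. Define two multigraphs.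

* $G_1$: merge $S'\cup T'$ into a single row $p_1$. Rows $S\cup\{p_1\}$, columns $T$, edges: the $S$–$T$ edges and $X$.
* $G_2$: merge $S\cup T$ into a single column $p_2$. Rows $S'$, columns $T'\cup\{p_2\}$, edges: the $S'$–$T'$ edges and $X$.

The sizes are $n_1=s+1$ and $n_2=n-s$. So $2\le n_i<n$ and $n_1+n_2=n+1$. Also $\delta(p_1)=\delta(p_2)=X$.

**Perfect matchings of the pieces.** The purpose of this paragraph is to express the PMs of $G$ by those of $G_1$ and $G_2$. A PM of $G$ matches the $s$ rows of $S$ into the $s+1$ columns of $T$. The one remaining column of $T$ is matched to $S'$. So every PM of $G$ contains exactly one crossing edge. Restricting a PM of $G$ to $E(G_1)$ covers each vertex of $S\cup T$ and $p_1$ exactly once, and restricting to $E(G_2)$ covers $S'\cup T'$ and $p_2$ exactly once. Conversely, if PMs $M_1,M_2$ of $G_1,G_2$ have the same crossing edge, then $M_1$ covers $S\cup T$, $M_2$ covers $S'\cup T'$, and $M_1\cup M_2$ is a PM of $G$. So $(M_1,M_2)\mapsto M_1\cup M_2$ is a bijection from pairs of PMs with common crossing edge onto the PMs of $G$.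

**The pieces are elementary.** Each $G_i$ arises from the connected graph $G$ by identifying vertices and dropping the edges inside the identified set, so it is connected. Every edge of $G_i$ lies in a PM of $G$, and the restriction of that PM is a PM of $G_i$. By Lemma 1 both pieces are elementary.

**Example.** Split the graph of $B_3$ along $S=\{u_1\}$. Here $T=\{v_0,v_1\}$ and $X=\{u_0v_1,\ u_2v_0,\ u_3v_0\}$. In $G_1$ the columns are $v_0,v_1$; row $u_1$ is joined to both, and $p_1$ is joined to $v_1$ by $u_0v_1$ and to $v_0$ by the two parallel edges $u_2v_0$, $u_3v_0$. These two edges are removable in $G_1$; the other three are not, since deleting one leaves a vertex with only one neighbour. In $G_2$ the rows are $u_0,u_2,u_3$ with neighbour sets $\{p_2,v_2,v_3\}$, $\{p_2,v_2\}$, $\{p_2,v_3\}$. Deleting the edge $u_0v_1$ (from $u_0$ to $p_2$) leaves a $6$-cycle, so it is removable in $G_2$; every other edge has an end with two neighbours and no parallel copy, so it is not. Thus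
$$R(G_1)=\{u_2v_0,u_3v_0\},\qquad R(G_2)=\{u_0v_1\}.$$

The example contains a warning and a hope. Warning: although $R(G)=\emptyset$, neither piece has $R(G_i)=\emptyset$, so an induction that stays inside nearly decomposable graphs will not run. Hope: no crossing edge is removable in both pieces. This is a general fact.

**Lemma 2.** In a splitting, let $e\in E(G)$. If $e\in R(G_i)$ for every $i$ with $e\in E(G_i)$, then $e\in R(G)$.

**Proof.** Let $G_i'=G_i-e$ if $e\in E(G_i)$ and $G_i'=G_i$ otherwise, and $X'=X\setminus\{e\}$. By assumption both $G_i'$ are elementary. Also $X'=\delta_{G_1'}(p_1)=\delta_{G_2'}(p_2)$. We verify the two conditions of Lemma 1 for $G-e$.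

**Step 1: every edge $f$ of $G-e$ is in a PM of $G-e$.** Say $f\in E(G_1')$; the case $f\in E(G_2')$ is the same. Take a PM $M_1\ni f$ of $G_1'$ and let $f'\in X'$ be its crossing edge. Since $f'\in E(G_2')$ and $G_2'$ is elementary, there is a PM $M_2\ni f'$ of $G_2'$. Then $M_1\cup M_2$ is a PM of $G$ that contains $f$ and avoids $e$. As PMs of $G$, all PMs of $G-e$ contain exactly one crossing edge.

**Step 2: every component of $G-e$ contains a crossing edge.** We need this before we can compare components. If a component $K$ has no edge of $X'$, then $K\subseteq U$ or $K\subseteq S'\cup T'$, since only crossing edges join these two sets. In the first case no edge of $G_1'$ leaves $K$, so $K$ is a component of $G_1'$ missing $p_1$; in the second case $K$ is a component of $G_2'$ missing $p_2$. Both contradict the connectedness of $G_i'$.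

**Step 3: there is only one component.** Suppose $K\ne K'$ are components of $G-e$ with crossing edges $f\in K$, $f'\in K'$. By Step 1 there is a PM of $G-e$ containing $f$; this is its only crossing edge, so it uses none in $K'$. Inside $K'$ it therefore matches $K'\cap S$ with $K'\cap T$ exactly, and $|K'\cap S|=|K'\cap T|$. There is also a PM containing $f'$; inside $K'$ it uses exactly one crossing edge, so it matches all of $K'\cap T$ but one vertex with $K'\cap S$, and $|K'\cap T|=|K'\cap S|+1$. This is a contradiction.

So $G-e$ is connected with every edge in a PM, hence elementary by Lemma 1. $\square$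

What if no set allows a splitting?

**Definition.** An elementary $G$ with $n\ge3$ is a *brace* if $|N(S)|\ge|S|+2$ for all $S\subset V_R$ with $1\le|S|\le n-2$.

For example $K_{3,3}$, the graph of $J_3/3$, is a brace: only $|S|=1$ matters, and $|N(S)|=3$.

**Lemma 3.** In a brace every vertex has at least $3$ distinct neighbours, and every edge is removable.

**Proof.** For rows, take $|S|=1\le n-2$. If a column $c$ had all its neighbours in a $2$-set $D$ of rows, then $S=V_R\setminus D$ would have $|S|=n-2\ge1$ and $c\notin N(S)$, so $|N(S)|\le n-1<|S|+2$, a contradiction.

Now delete an edge $e$. If $1\le|S|\le n-2$, then $N(S)$ loses at most one vertex, so $|N_{G-e}(S)|\ge|S|+1$. If $|S|=n-1$, every column still has at least $2$ distinct neighbours in $G-e$, hence one in $S$, so $|N_{G-e}(S)|=n=|S|+1$. Thus $G-e$ is elementary. $\square$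

So the plan is an induction by splitting, with $n=2$ and braces as terminal cases. We need a quantity that behaves well under splitting.

## An entropy functional that is superadditive

**Definition.** A *weighting* of $G$ is a map $x:E\to(0,1]$ with $\sum_{e\in\delta(v)}x_e=1$ for every vertex $v$.

In a splitting, $x$ restricts to weightings of $G_1$ and $G_2$. At a vertex of $G$ nothing changes: the edges at a vertex of $S\cup T$ are all in $G_1$, those at a vertex of $S'\cup T'$ all in $G_2$. At $p_1$ and $p_2$ the total is $x(X)=|T|-|S|=1$, because the columns of $T$ carry total weight $|T|$, of which the $S$–$T$ edges take $|S|$.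

The first quantity to try is the permanent itself, $\pi(G)=\sum_M\prod_{e\in M}x_e$. For a splitting let $\pi_i(f)$ be the part of $\pi(G_i)$ coming from PMs containing $f\in X$. The bijection of PMs gives
$$\pi(G)=\sum_{f\in X}\frac{\pi_1(f)\,\pi_2(f)}{x_f}.\tag{5}$$
Since $n-1=(n_1-1)+(n_2-1)$, one would like $\pi(G)\ge\pi(G_1)\pi(G_2)$. If $\pi_i(f)/\pi(G_i)$ were equal to $x_f$ for both $i$, then (5) would give equality. But a PM chosen with probability proportional to its weight need not contain $f$ with probability $x_f$, and the inequality is false in general:
$$A=\frac13\begin{pmatrix}1&2&0\\1&1&1\\1&0&2\end{pmatrix},\qquad \operatorname{per}A=\frac{2+4+2}{27}=\frac{24}{81}.$$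
This $A$ is fully indecomposable: each row has at least two positive entries and any two rows meet all three columns. Splitting along $S=\{\text{row }1\}$, both $G_1$ and $G_2$ have summed weights $\begin{pmatrix}1/3&2/3\\2/3&1/3\end{pmatrix}$, so $\pi(G_1)\pi(G_2)=(\frac59)^2=\frac{25}{81}$, which is too large.

The diagnosis suggests the cure: replace the permanent by a quantity built from random PMs that contain each edge with the *prescribed* probability $x_e$.

**Definition.** Let $h(G,x)$ be the maximum of the entropy $-\sum_Mq(M)\ln q(M)$ over all probability distributions $q$ on the PMs of $G$ with marginals $q(M\ni e)=x_e$ for all edges $e$. Put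
$$\Phi(G,x)=h(G,x)+\sum_ex_e\ln x_e,\qquad\Psi(G,x)=\Phi(G,x)+(n-1)\ln2 .$$
For a fully indecomposable doubly stochastic matrix $A$, let $\Phi(A),\Psi(A)$ refer to its simple graph of positive entries with weights $a_e$; write $h(A)$ similarly.

The maximum exists: the set of admissible $q$ is compact and entropy is continuous. It is nonempty: let $c_{ij}$ be the total weight of the edges joining row $i$ to column $j$. By Birkhoff's theorem the doubly stochastic matrix $(c_{ij})$ is the expectation of a random permutation matrix. Replace each used pair $ij$ by one of the parallel edges $e$, chosen independently with probability $x_e/c_{ij}$. Then $e$ is used with probability $c_{ij}\cdot x_e/c_{ij}=x_e$.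

**Examples.** For the $2n$-cycle with alternate weights $t,1-t$ there are two PMs, and the only admissible $q$ gives them probabilities $t$ and $1-t$. So $h=H(t)$, $\sum_e x_e\ln x_e=-nH(t)$, and
$$\Phi=-(n-1)H(t),\qquad\Psi=(n-1)(\ln2-H(t)).$$
For $J_3/3$ the marginals do not determine $q$: the uniform distribution on the three even permutations has entropy $\ln3$, the uniform one on all six has entropy $\ln6$, which is the maximum. So $\Phi(J_3/3)=\ln6-3\ln3=\ln\frac29$ and $\Psi(J_3/3)=\ln\frac89<0$.

**Lemma 4.** For $A$ fully indecomposable and doubly stochastic, $\operatorname{per}A\ge e^{\Phi(A)}$.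

**Proof.** Let $q$ attain $h(A)$ and $w(M)=\prod_{e\in M}a_e$. Since $\sum_Mq(M)\ln w(M)=\sum_ea_e\ln a_e$ by the marginal condition, and by Jensen's inequality for the concave function $\ln$,
$$\Phi(A)=\sum_{M:\,q(M)>0}q(M)\ln\frac{w(M)}{q(M)}\le\ln\sum_{M:\,q(M)>0}w(M)\le\ln\operatorname{per}A.\qquad\square$$

So a lower bound on $\Psi(A)$ is enough: $\operatorname{per}A\ge2^{-(n-1)}e^{\Psi(A)}$. And $\Psi$ is superadditive.

**Lemma 5.** In a splitting, $\Psi(G,x)\ge\Psi(G_1,x)+\Psi(G_2,x)$.

**Proof.** Let $q_i$ attain $h(G_i,x)$. For $M_1,M_2$ with common crossing edge $f$ set $q(M_1\cup M_2)=q_1(M_1)q_2(M_2)/x_f$. For fixed $M_1\ni f$, summing over $M_2\ni f$ gives $q_1(M_1)$, because $\sum_{M_2\ni f}q_2(M_2)=x_f$; likewise with the roles exchanged. So $q$ is a probability distribution on the PMs of $G$ whose restrictions to $G_1,G_2$ are distributed as $q_1,q_2$, and hence it has marginals $x$. Taking logarithms, $-\ln q=-\ln q_1-\ln q_2+\ln x_f$, and the crossing edge is $f$ with probability $x_f$. So the entropy of $q$ is $h(G_1,x)+h(G_2,x)+\sum_{f\in X}x_f\ln x_f$, and this is at most $h(G,x)$. The edges of $X$ belong to both pieces, so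
$$\sum_{E(G)}x_e\ln x_e=\sum_{E(G_1)}x_e\ln x_e+\sum_{E(G_2)}x_e\ln x_e-\sum_{X}x_e\ln x_e .$$
On adding, the sums over $X$ cancel and $\Phi(G,x)\ge\Phi(G_1,x)+\Phi(G_2,x)$. Finally $n-1=(n_1-1)+(n_2-1)$. $\square$

The pieces may have parallel edges. The next lemma lets us merge them when we estimate $\Phi$ in a terminal case.

**Lemma 6.** Let $G$ be elementary and let $C=(c_{ij})$, where $c_{ij}$ is the total weight of the edges $ij$. Then $\Phi(G,x)\ge\Phi(C)$.

**Proof.** $C$ is doubly stochastic, and fully indecomposable because neighbourhoods in its graph are those of $G$. Take $q$ attaining $h(C)$ and, whenever $ij$ is used, choose a parallel edge $e$ independently with probability $x_e/c_{ij}$. This has marginals $x$. The pair $ij$ is used with probability $c_{ij}$, so the entropy rises by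
$$-\sum_{ij}c_{ij}\sum_{e\parallel ij}\frac{x_e}{c_{ij}}\ln\frac{x_e}{c_{ij}}=-\sum_{ij}\sum_{e\parallel ij}x_e\ln\frac{x_e}{c_{ij}} .$$
On the other hand $\sum_ex_e\ln x_e=\sum_{ij}c_{ij}\ln c_{ij}+\sum_{ij}\sum_{e\parallel ij}x_e\ln\frac{x_e}{c_{ij}}$. The two corrections cancel, so this distribution shows $\Phi(G,x)\ge\Phi(C)$. $\square$

## Bounding $\Phi$ below by the permanent of a rescaled matrix

In a brace we cannot split, and there we want to use Gurvits' bound (4) after all. But (4) bounds a permanent, and Lemma 4 says that $\Phi(C)$ lies *below* $\ln\operatorname{per}C$. We need a bound on the other side, and another doubly stochastic matrix with the same support supplies it. The tool is the following.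

**Sinkhorn–Knopp theorem** (*Pacific J. Math.* 21 (1967) 343–348). If $W\ge0$ is square and every positive entry lies on a positive diagonal, then $W=D_1SD_2$ with $D_1,D_2$ positive diagonal matrices and $S$ doubly stochastic.

Here a positive diagonal means a PM in the graph of $W$. For example
$$\begin{pmatrix}4&1\\1&1\end{pmatrix}=\begin{pmatrix}6&0\\0&3\end{pmatrix}\begin{pmatrix}2/3&1/3\\1/3&2/3\end{pmatrix}\begin{pmatrix}1&0\\0&1/2\end{pmatrix}.$$
Note that $S$ has the same support as $W$.

**Lemma 7.** For $C$ fully indecomposable and doubly stochastic there is a doubly stochastic $S$ with the same support such that $\Phi(C)\ge\ln\operatorname{per}S$.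

**Proof.** Let $E$ be the support of $C$, let $M$ range over the PMs in $E$, and put $\theta(M)=\sum_{e\in M}\theta_e$ for $\theta\in\mathbb R^E$.

**Step 1: a distribution with marginals $C$ that charges every PM.** It makes the minimization in Step 2 coercive. Let $u$ be the average of the indicator vectors of all PMs. For small $\varepsilon>0$ the matrix $(C-\varepsilon u)/(1-\varepsilon)$ is non-negative, has line sums $1$ and support in $E$. By Birkhoff's theorem it has a representation by a distribution $q_1$ on PMs in $E$. Then $q_0=(1-\varepsilon)q_1+\varepsilon\cdot(\text{uniform})$ has marginals $C$, and $q_0(M)\ge\eta$ for all $M$ with some $\eta>0$.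

**Step 2: a distribution of product form with marginals $C$.** We find it by minimizing
$$D(\theta)=\ln\sum_Me^{\theta(M)}-\sum_ec_e\theta_e,\qquad\text{where}\quad\sum_ec_e\theta_e=\sum_Mq_0(M)\theta(M).$$
Let $L$ be the linear space of those $\theta$ for which $\theta(M)$ does not depend on $M$. Adding to $\theta$ an element of $L$ with constant value $\tau$ changes both terms of $D$ by $\tau$, so $D$ is invariant under translations by $L$. Moreover
$$D(\theta)\ge\max_M\theta(M)-\sum_Mq_0(M)\theta(M)=\sum_{M'}q_0(M')\big(\max_M\theta(M)-\theta(M')\big)\ge\eta\big(\max_M\theta(M)-\min_M\theta(M)\big).$$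
The last bracket is a seminorm on $\mathbb R^E$ that vanishes exactly on $L$, so it is a norm on $L^\perp$. Hence $D$ tends to infinity at infinity on $L^\perp$ and attains its minimum there; by invariance this is a minimum over all of $\mathbb R^E$. At such a $\theta$ the gradient of the smooth function $D$ vanishes. With $Z=\sum_Me^{\theta(M)}$ and $q_\theta(M)=e^{\theta(M)}/Z$ we have $\partial D/\partial\theta_e=q_\theta(M\ni e)-c_e$. So $q_\theta$ has marginals $C$.

**Step 3: the value of the entropy.** Let $W$ have entries $w_e=e^{\theta_e}$ on $E$ and $0$ elsewhere. Then $Z=\operatorname{per}W$, and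
$$h(C)\ge-\sum_Mq_\theta(M)\big(\theta(M)-\ln Z\big)=\ln\operatorname{per}W-\sum_{e\in E}c_e\ln w_e .$$

**Step 4: rescaling.** This replaces $W$ by a doubly stochastic matrix. By Lemma 1 every positive entry of $W$ lies on a positive diagonal, so $W=D_1SD_2$ by Sinkhorn–Knopp, with $S$ of support $E$. Let $d_i,d_j'$ be the diagonal entries of $D_1,D_2$. Then $\ln\operatorname{per}W=\ln\operatorname{per}S+\sum_i\ln d_i+\sum_j\ln d_j'$, and since $C$ has line sums $1$, $\sum_ec_e\ln w_e=\sum_ec_e\ln s_e+\sum_i\ln d_i+\sum_j\ln d'_j$. The scaling factors cancel, and
$$\Phi(C)=h(C)+\sum_ec_e\ln c_e\ge\ln\operatorname{per}S+\sum_{e\in E}c_e\ln\frac{c_e}{s_e}.$$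
By $\ln y\ge1-\frac1y$, the last sum is at least $\sum_{e\in E}(c_e-s_e)=n-n=0$. $\square$

## Credits and debits at a vertex

We have a superadditive $\Psi$. Which lower bound for it can be proved by induction? We want $\Psi(G,x)\ge0$ when $R(G)=\emptyset$. The pieces of a splitting can have removable edges, so the statement must cover all elementary graphs, and since $\Psi(J_3/3)<0$, removable edges must be allowed to cost something. Suppose each removable edge $e$ costs a debit $\gamma(x_e)$, that is, try $\Psi\ge-\sum_{e\in R}\gamma(x_e)$. In the splitting of $B_3$ each of the three crossing edges is removable in one piece and not removable in $G$. The induction would leave three debits in $G$ where none is allowed. By Lemma 2, however, such an edge is *not* removable in the other piece. So the other piece should pay, with a credit $\gamma(x_e)$ for each non-removable edge at its contracted vertex. We only ever need credits at one vertex of each graph, and it must be possible to choose that vertex freely. The following inequality does this.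

**Proposition.** For every elementary $G$ ($n\ge2$), every weighting $x$ and every vertex $p$, with $R=R(G)$,
$$\Psi(G,x)\ \ge\ \sum_{e\in\delta(p)\setminus R}\gamma(x_e)\ -\sum_{e\in R\setminus\delta(p)}\gamma(x_e).\tag{6}$$

A removable edge at $p$ itself costs nothing, a non-removable edge at $p$ earns a credit, a removable edge elsewhere costs a debit. Check the accounts on $B_3$ with $p=u_0$. In $G_1$ at $p_1$, the edge $u_0v_1$ earns $\gamma(\frac13)$ and there is no debit, since both removable edges are at $p_1$. In $G_2$ at $u_0$, the edges $u_0v_2,u_0v_3$ earn $2\gamma(\frac13)$, and the removable edge $u_0v_1$ is at $u_0$, so costs nothing. The sum is $3\gamma(\frac13)$, exactly the right side of (6) for $G$.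

In a brace all edges are removable, so (6) allows many debits. The next lemma says that they are enough, row by row.

**Lemma 8.** For $k\ge3$: $\ln2+\ln g(k)+k\gamma(1/k)>0$.

**Proof.** For $k=3$: $H(\frac13)=\frac13\ln3+\frac23\ln\frac32=\ln3-\frac23\ln2$, so
$$3\gamma(\tfrac13)=3\ln2-3\ln3+2\ln2=5\ln2-3\ln3=\ln\tfrac{32}{27}.\tag{7}$$
With $g(3)=\frac49$ the expression is $\ln2+(2\ln2-2\ln3)+(5\ln2-3\ln3)=8\ln2-5\ln3=\ln\frac{256}{243}>0$.

For $k\ge4$: $\ln g(k)>-1$. As $\gamma$ is nonincreasing and $\ge0$, $\gamma(1/k)$ is nondecreasing in $k$, so $k\gamma(1/k)\ge4\gamma(\frac14)$. Since $H(\frac14)=\frac14\ln4+\frac34\ln\frac43=2\ln2-\frac34\ln3$, we get $4\gamma(\frac14)=4\ln2-8\ln2+3\ln3=\ln\frac{27}{16}$. The expression exceeds $\ln2-1+\ln\frac{27}{16}=\ln3.375-1>0$. $\square$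

**Proof of the Proposition.** Induction on $n$.

**Case 1: $n=2$.** Here we compute directly. Each row has at least two neighbours, so all four row–column pairs are adjacent, and $C=\begin{pmatrix}c&1-c\\1-c&c\end{pmatrix}$ with $0<c<1$. The only distribution with marginals $C$ has entropy $H(c)$, so by Lemma 6 $\Phi(G,x)\ge\Phi(C)=H(c)-2H(c)=-H(c)$ and $\Psi(G,x)\ge\ln2-H(c)$. An edge with a parallel edge is removable. So from each of the two parallel classes at $p$, the set $\delta(p)\setminus R$ contains at most one edge, and if it contains one, that edge is the whole class and has weight $c$ or $1-c$ respectively. Hence the right side of (6) is at most $\gamma(c)+\gamma(1-c)$, which equals $\ln2-H(c)$ by (3).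

**Case 2: $n\ge3$ and $G$ is a brace.** Here we use Gurvits' bound and the debits. By Lemma 3, $R=E$, so (6) says
$$\Psi(G,x)+\sum_{e\notin\delta(p)}\gamma(x_e)\ge0 .$$
We may assume that $p$ is a row. Otherwise transpose: $\Psi$ is unaffected, and all we use below is that every line has at least $3$ distinct neighbours, which Lemma 3 gives for rows and for columns. Number the rows so that $p$ is row $1$, and let $k_i\ge3$ be the number of nonzero entries of row $i$ of $C$. Lemmas 6 and 7 give a doubly stochastic $S$ with the support of $C$ and $\Phi(G,x)\ge\Phi(C)\ge\ln\operatorname{per}S$. Apply (4) to the rows of $S$ in this order. The first factor is $g(1)=1$, the second is $g(2)=\frac12$ because $k_2\ge3$, and for $i\ge3$ we have $g(\min\{i,k_i\})\ge g(k_i)$ because $g$ is decreasing. So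
$$\Phi(G,x)\ge0-\ln2+\sum_{i=3}^n\ln g(k_i),\qquad\Psi(G,x)\ge\sum_{i=3}^n\big(\ln2+\ln g(k_i)\big),$$
the second because $(n-1)\ln2-\ln2=(n-2)\ln2$.

Now the debits. If $c_{ij}>0$, then $\sum_{e\parallel ij}\gamma(x_e)\ge\gamma(c_{ij})$: there is at least one such $e$, it has $x_e\le c_{ij}$, $\gamma$ is nonincreasing, and the other terms are $\ge0$. By convexity of $\gamma$ and row sum $1$, $\sum_{j:c_{ij}>0}\gamma(c_{ij})\ge k_i\gamma(1/k_i)$. Summing over the rows $i\ge2$, that is, over the edges not at $p$,
$$\Psi(G,x)+\sum_{e\notin\delta(p)}\gamma(x_e)\ge\sum_{i=3}^n\big(\ln2+\ln g(k_i)+k_i\gamma(1/k_i)\big)+k_2\gamma(1/k_2)>0$$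
by Lemma 8. Row $1$ had no debits, but there the factor in (4) was $1$; row $2$ had factor $\frac12$, which the normalization $2^{n-1}$ absorbs.

**Case 3: $n\ge3$ and $G$ is not a brace.** Here we split and balance the accounts. There is $S\subset V_R$ with $1\le|S|\le n-2$ and $|N(S)|\le|S|+1$, hence $|N(S)|=|S|+1$ as $G$ is elementary. Split $G$ along $S$. The vertex $p$ is a non-contracted vertex of exactly one piece; call that piece $G_a$ and the other $G_b$, so $\{a,b\}=\{1,2\}$ and $\delta_G(p)=\delta_{G_a}(p)$. Apply the induction hypothesis to $(G_a,p)$ and to $(G_b,p_b)$, where $\delta(p_b)=X$, and add, using Lemma 5. We obtain a lower bound for $\Psi(G,x)$ of the form $\sum_e\kappa_e\gamma(x_e)$. Since $\gamma\ge0$, it suffices to check, edge by edge, that $\kappa_e$ is at least the coefficient of $\gamma(x_e)$ in (6).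

Let $\rho,\rho_a,\rho_b\in\{0,1\}$ indicate whether $e$ lies in $R(G)$, $R(G_a)$, $R(G_b)$. If $e$ is not crossing and lies in $G_a$, Lemma 2 says $\rho\ge\rho_a$; if it is not crossing and lies in $G_b$, $\rho\ge\rho_b$. If $e\in X$, Lemma 2 says that $\rho_a=\rho_b=1$ implies $\rho=1$, that is, $\rho\ge\rho_a+\rho_b-1$. In $G_a$ an edge has coefficient $1-\rho_a$ if it is at $p$ and $-\rho_a$ if not. In $G_b$ it has coefficient $1-\rho_b$ if it is in $X$ and $-\rho_b$ if not. All edges at $p$ lie in $G_a$. So these are all the possibilities:

| edge $e$ | coefficient $\kappa_e$ obtained | coefficient in (6) | $\kappa_e$ is large enough because |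
|---|---|---|---|
| in $E(G_a)\setminus X$, not at $p$ | $-\rho_a$ | $-\rho$ | $\rho\ge\rho_a$ |
| in $E(G_a)\setminus X$, at $p$ | $1-\rho_a$ | $1-\rho$ | $\rho\ge\rho_a$ |
| in $E(G_b)\setminus X$ | $-\rho_b$ | $-\rho$ | $\rho\ge\rho_b$ |
| in $X$, not at $p$ | $-\rho_a+(1-\rho_b)$ | $-\rho$ | $\rho\ge\rho_a+\rho_b-1$ |
| in $X$, at $p$ | $(1-\rho_a)+(1-\rho_b)$ | $1-\rho$ | $\rho\ge\rho_a+\rho_b-1$ |

This proves (6). $\square$

The fourth row of the table is where the debit-only attempt broke: an edge with $\rho_a=1$, $\rho_b=\rho=0$ now has coefficient $-1+1=0$.

## From the vertex inequality to Theorems 3, 2 and 1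

**Proof of Theorem 3.** By Lemma 4, $\operatorname{per}A\ge e^{\Phi(A)}=2^{-(n-1)}e^{\Psi(A)}$. Apply (6) to the simple graph of positive entries of $A$ with weights $a_e$ and the vertex $p$. For this graph $R(G)$ is the set $R$ of the theorem. $\square$

**Proof of Theorem 2.** We take the assertions in order.

**Step 1: the bound for a line $p$.** If $A$ is nearly decomposable, then $R=\emptyset$, and Theorem 3 is the stated bound.

**Step 2: a line with $k$ positive entries.** Here we bound the exponent in terms of $k$ alone. The entries of $p$ sum to $1$, so convexity gives $\sum_{e\in p,\,a_e>0}\gamma(a_e)\ge k\gamma(1/k)$. For $k\ge2$ we have $1/k\le\frac12$ and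
$$kH(1/k)=\ln k+(k-1)\ln\frac k{k-1}=k\ln k-(k-1)\ln(k-1),$$
so $e^{k\gamma(1/k)}=2^ke^{-kH(1/k)}=\frac{2^k(k-1)^{k-1}}{k^k}$.

**Step 3: sharpness.** The matrix $B_k$ is doubly stochastic and nearly decomposable, has size $n=k+1$, and its row $0$ has $k$ positive entries. By (2) its permanent is
$$\frac{(k-1)^{k-1}}{k^k}=2^{-(n-1)}\cdot\frac{2^k(k-1)^{k-1}}{k^k},$$
so the bound is attained for every $k\ge2$.

**Step 4: supports other than that of $I+P$.** Here we show that some line has at least three positive entries. Every line of a fully indecomposable matrix has at least two. If all had exactly two, the graph, being simple and connected by Lemma 1, would be a $2n$-cycle, and numbering along the cycle as in the first section would give the support of $I+P$. So some line has $k\ge3$ positive entries. Since $\gamma(1/k)$ is nonnegative and nondecreasing in $k$, $k\gamma(1/k)\ge3\gamma(\frac13)=\ln\frac{32}{27}$ by (7), and Steps 1 and 2 give $\operatorname{per}A\ge\frac{32}{27}\,2^{-(n-1)}$. The matrix $B_3$, with $n=4$, attains it: its permanent is $\frac4{27}=\frac{32}{27}\cdot2^{-3}$, and its support is not that of $I+P$ because row $0$ has three positive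 entries. $\square$

**Proof of Theorem 1.** The inequality comes first, then the two directions of the equality statement.

**Step 1: the inequality.** Since $\gamma\ge0$, Theorem 2 gives $\operatorname{per}A\ge2^{-(n-1)}$.

**Step 2: equality forces the form.** If $\operatorname{per}A=2^{-(n-1)}$, Theorem 2, applied to every line, forces $\gamma(a_e)=0$, that is $a_e\ge\frac12$, for every positive entry. Each line has at least two positive entries and sum $1$, so it has exactly two, both equal to $\frac12$. The graph of $A$ is connected by Lemma 1, so we are in the special case of the first section, with $t=\frac12$: up to row and column permutations $A=(I_n+P)/2$.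

**Step 3: the converse.** The matrix $(I_n+P)/2$ is nearly decomposable, as we saw in the example on cycles, and (1) with $t=\frac12$ gives $\operatorname{per}=2\cdot2^{-n}=2^{-(n-1)}$. Both properties are unchanged by row and column permutations. $\blacksquare$
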